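\title{Covering minima of terminal polytopes}

\begin{abstract}
The $i$-th covering minimum $\mu_i(K)$ of a convex body $K\subset\mathbb{R}^d$ is the smallest $\mu>0$ such that the integer translates of $\mu K$ meet every affine subspace of codimension $i$. Terminal polytopes are direct sums of translates of the simplices $T_l=\operatorname{conv}\{e_1,\dots,e_l,-(e_1+\dots+e_l)\}$. We prove the conjecture that $\mu_i(T)=i/2$ for every terminal $d$-polytope $T$ and every $1\le i\le d$. The upper bound $\mu_i\le i/2$ holds for every lattice polytope with an interior lattice point, and for every convex body that contains translates of such polytopes in complementary coordinate subspaces. For simplices whose vertices generate the lattice, the equality $\mu_d=d/2$ is characterized by exact covering systems of congruences. One such system gives a $12$-dimensional lattice simplex with exactly one interior lattice point and covering radius $6$ that is not a terminal polytope.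
\end{abstract}

\section{Introduction}

\subsection*{Covering minima}

A \emph{convex body} is a compact convex set with nonempty interior, and a \emph{lattice} in a finite-dimensional real vector space $E$ is a discrete subgroup that spans $E$. Write $[d]=\{1,\dots,d\}$. For a convex body $K\subset\mathbb{R}^d$, a lattice $\Lambda\subset\mathbb{R}^d$ and $i\in[d]$, the \emph{$i$-th covering minimum} is
\[
\mu_i(K,\Lambda)=\min\{\mu>0:\ \mu K+\Lambda\ \text{meets every $(d-i)$-dimensional affine subspace of }\mathbb{R}^d\},
\]
and $\mu_i(K)=\mu_i(K,\mathbb{Z}^d)$. We prove upper bounds by showing that a given $\mu$ has the property in braces, and lower bounds by showing that no smaller $\mu$ has it.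

The two extreme minima are familiar quantities. For $i=d$ the subspaces are points, and $\mu_d(K)$ is the \emph{covering radius}, the smallest dilation factor at which the integer translates of $\mu K$ cover space. For $i=1$ the subspaces are hyperplanes $\{x: a\cdot x=c\}$. If $a$ is a primitive integer vector, then $a\cdot\mathbb{Z}^d=\mathbb{Z}$ and $a\cdot(\mu K)$ is an interval of length $\mu\,(\max_K a\cdot x-\min_K a\cdot x)$, so all hyperplanes with normal $a$ are met exactly when this length is at least $1$. If $a$ is not proportional to an integer vector, then $a\cdot\mathbb{Z}^d$ is dense in $\mathbb{R}$ and every $\mu>0$ suffices. Hence $\mu_1(K)$ is the reciprocal of the lattice width of $K$. The other minima interpolate: $\mu_1(K)\le\dots\le\mu_d(K)$, because every affine subspace of positive dimension contains one of the next lower dimension.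

Covering minima are invariant under \emph{unimodular equivalence}, that is, under the maps $x\mapsto Ux+z$ with $U\in\mathrm{GL}_d(\mathbb{Z})$ and $z\in\mathbb{Z}^d$. They are also invariant under translation of $K$ by any $v\in\mathbb{R}^d$, since $\mu(K+v)+\mathbb{Z}^d$ is a translate of $\mu K+\mathbb{Z}^d$.

\subsection*{Terminal polytopes}

For $l\ge1$ the \emph{terminal $l$-simplex} is
\[
T_l=\operatorname{conv}\{e_1,\dots,e_l,\,-(e_1+\dots+e_l)\}\subset\mathbb{R}^l .
\]
Its vertices add up to $0$, so the origin is its centroid and an interior lattice point. Let $l_1+\dots+l_k=d$ with all $l_m\ge1$, and regard each $\mathbb{R}^{l_m}$ as a coordinate subspace, or \emph{block}, of $\mathbb{R}^d=\mathbb{R}^{l_1}\oplus\dots\oplus\mathbb{R}^{l_k}$, so that $\mathbb{Z}^d=\mathbb{Z}^{l_1}\oplus\dots\oplus\mathbb{Z}^{l_k}$. The \emph{direct sum} of convex bodies $K_m\subset\mathbb{R}^{l_m}$, each containing the origin, is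
\[
K_1\oplus\dots\oplus K_k=\operatorname{conv}(K_1\cup\dots\cup K_k)\subset\mathbb{R}^d .
\]
It depends on where the origin lies in each $K_m$. A \emph{terminal $d$-polytope} is a polytope unimodularly equivalent to
\begin{equation}\label{eq:terminal}
T=(u_1+T_{l_1})\oplus\dots\oplus(u_k+T_{l_k}),
\end{equation}
where $k\ge1$, $l_1+\dots+l_k=d$, and $u_m\in\mathbb{R}^{l_m}$ is any vector with $0\in u_m+T_{l_m}$.

The simplest cases suggest a pattern. The segment $T_1=[-1,1]$ has length $2$, so $\mu_1(T_1)=\frac12$. The sum $T_1\oplus\dots\oplus T_1$ of $d$ segments is the unit ball of the $\ell_1$-norm. The $\ell_1$-distance from $x$ to $\mathbb{Z}^d$ is $\sum_j\operatorname{dist}(x_j,\mathbb{Z})$, with maximum $\frac d2$ at $(\frac12,\dots,\frac12)$, so the covering radius is $\frac d2$. Translating the summands changes the shape but, in the next example, not the value. The sum $[0,2]\oplus[0,2]$ is the triangle $T=\operatorname{conv}\{0,2e_1,2e_2\}$. It contains the unit square, so $\mu_2(T)\le1$; and for $\mu<1-\varepsilon<1$ with $\varepsilon>0$, every integer translate of $(1-\varepsilon,1-\varepsilon)$ with nonnegative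 coordinates has coordinate sum greater than $2\mu$, so $\mu_2(T)=1$. In each case every dimension contributes $\frac12$. Moreover, as we shall see, forgetting $d-i$ coordinates maps a terminal $d$-polytope onto a terminal $i$-polytope. If terminal $i$-polytopes have covering radius $\frac i2$, then coordinate subspaces alone force $\mu_i(T)\ge\frac i2$, and the natural guess is that no other direction forces more. This guess is Conjecture~5.6 in \cite{FU}: \emph{is $\mu_i(T)=\frac i2$ for every $d$, every terminal $d$-polytope $T$ and every $i\in[d]$?}

\subsection*{Results}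

The conjecture is true.

\begin{theorem}\label{thm:terminal}
For every terminal $d$-polytope $T$ and every $i\in[d]$ we have $\mu_i(T)=\frac i2$.
\end{theorem}

The upper bound holds more generally. A \emph{lattice polytope} in $\mathbb{R}^l$ is the convex hull of finitely many points of $\mathbb{Z}^l$.

\begin{theorem}\label{thm:upper}
Let $l_1+\dots+l_k=d$. For $m\in[k]$ let $P_m\subset\mathbb{R}^{l_m}$ be a lattice polytope with an interior lattice point, and let $u_m\in\mathbb{R}^{l_m}$ be arbitrary. Let $K\subset\mathbb{R}^d=\bigoplus_m\mathbb{R}^{l_m}$ be a convex body that contains all the sets $u_m+P_m\subset\mathbb{R}^{l_m}\subset\mathbb{R}^d$. Then for every $i\in[d]$ the set $\frac i2K+\mathbb{Z}^d$ meets every $(d-i)$-dimensional affine subspace, so $\mu_i(K)\le\frac i2$.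
\end{theorem}

The case $k=1$ gives $\mu_i(P)\le\frac i2$ for every lattice polytope $P$ with an interior lattice point. By Theorem~\ref{thm:terminal} the bound is sharp for all $1\le i\le d$. The case $k=1$ does not imply the upper bound in Theorem~\ref{thm:terminal} directly: the triangle $[0,2]\oplus[0,2]$ has no interior lattice point, and for general $u_m$ a terminal polytope is not a lattice polytope.

The last two theorems concern the case of equality for $i=d$.

\begin{theorem}\label{thm:equality}
Let $d\ge1$ and let $S=\operatorname{conv}\{v_0,\dots,v_d\}\subset\mathbb{R}^d$ be a simplex with $0\in\operatorname{int}S$ whose vertices generate a lattice $\Lambda$. Let $w=(w_0,\dots,w_d)$ be the primitive positive integer vector with $\sum_jw_jv_j=0$, and let $W=\sum_jw_j$. Then $\mu_d(S,\Lambda)\le\frac d2$. Equality holds if and only if every $N_j=W/w_j$ is an integer and there are integers $c_j$ such that $\mathbb{Z}$ is the disjoint union of the residue classes $c_j+N_j\mathbb{Z}$, $0\le j\le d$.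
\end{theorem}

A partition of $\mathbb{Z}$ into finitely many residue classes is an \emph{exact covering system}. To state the last result, let $\mathbb{Z}^d=\Lambda_1\oplus\Lambda_2$ be a splitting into nonzero subgroups, let $V_a=\operatorname{span}\Lambda_a$, and let $K_a\subset V_a$ be convex bodies containing $0$. We call $\operatorname{conv}(K_1\cup K_2)$ a direct sum \emph{with respect to this splitting}.

\begin{theorem}\label{thm:example}
There is a $12$-dimensional lattice simplex with exactly one interior lattice point and covering radius $\frac{12}2=6$ that is not a terminal polytope. It is not unimodularly equivalent to a translate of $T_{12}$, and no translate of it is a direct sum of two convex bodies of positive dimension with respect to a splitting of the lattice. In particular, it cannot be obtained from simplices $T_l$ by iterated direct sums, translations and unimodular maps.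
\end{theorem}

So the converse statement, that $\mu_d=\frac d2$ forces a lattice polytope with an interior lattice point to be terminal up to translation, fails in dimension $12$.

The proofs treat $\frac i2$ as a budget, to be spent at the rate of $\frac12$ per dimension. Section~\ref{sec:simplex} shows that this rate suffices for a simplex, by reducing the question to a periodic function of one real variable; Theorem~\ref{thm:equality} follows from the same computation. Sections~\ref{sec:config} and~\ref{sec:upper} pass from simplices to polytopes and then to several blocks, each time by dividing out a subspace and adding up the budgets. Section~\ref{sec:lower} contains the lower bound and Section~\ref{sec:example} the $12$-dimensional example.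

\section{Convex bodies, projections and subgroups}\label{sec:prelim}

We write $\{y\}=y-\lfloor y\rfloor\in[0,1)$ for the fractional part. In the space $\mathbb{R}^0$, the interior of $\{0\}$ is $\{0\}$. A surjective linear map is open and commutes with taking convex hulls. The following facts are used throughout.

\medskip\noindent\textbf{(F1) Dilates.} For a nonempty convex set $K$ and $\lambda,\lambda'\ge0$ we have $\lambda K+\lambda'K=(\lambda+\lambda')K$. If $0\in K$, then $\lambda K\subset\lambda'K$ for $0\le\lambda\le\lambda'$.

\medskip\noindent\textbf{(F2) Points of a direct sum.} A point of the convex hull of convex sets $K_1,\dots,K_k$ is a convex combination of one point from each. Hence for $\mu\ge0$ the set $\mu(K_1\oplus\dots\oplus K_k)$ consists of the points $(p_1,\dots,p_k)$ with $p_m\in\lambda_mK_m$ for some $\lambda_m\ge0$ with $\sum_m\lambda_m=\mu$.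

\medskip\noindent\textbf{(F3) Projection.} Let $L\subset\mathbb{R}^d$ be a linear subspace and $\pi:\mathbb{R}^d\to E=\mathbb{R}^d/L$ the quotient map. The subspace $x+L$ meets $z+\mu K$ if and only if $\pi(x)\in\pi(z)+\mu\,\pi(K)$. So $\mu K+\mathbb{Z}^d$ meets every translate of $L$ if and only if $E=\pi(\mathbb{Z}^d)+\mu\,\pi(K)$.

\medskip\noindent\textbf{(F4) Quotients of lattices.} Let $\Lambda$ be a lattice in $E$ and let $V\subset E$ be a subspace spanned by vectors of $\Lambda$. Then the image of $\Lambda$ in $E/V$ is a lattice. Indeed, a lattice in a space of dimension $n$ is the set of integer combinations of a basis, hence a free abelian group of rank $n$. The group $\Lambda\cap V$ is a lattice in $V$, so the image $\Lambda/(\Lambda\cap V)$ has rank $\dim E/V$. It is finitely generated and torsion-free, hence free, and it spans $E/V$; so a basis of it over $\mathbb{Z}$ is a basis of $E/V$ over $\mathbb{R}$.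

\medskip\noindent\textbf{(F5) Closed subgroups.} Every closed subgroup of a finite-dimensional real vector space $E$ has the form $U\oplus\mathbb{Z}b_1\oplus\dots\oplus\mathbb{Z}b_n$, where $U$ is a linear subspace and $b_1,\dots,b_n$ are linearly independent modulo $U$.

\medskip
By (F3), the bound $\mu_i(K)\le\frac i2$ is a covering statement for all $i$-dimensional projections of $K$ at once. This creates two difficulties. The group $\pi(\mathbb{Z}^d)$ need not be discrete, which is where (F5) enters. And a projection of a terminal simplex need not be terminal: the map $(x,y)\mapsto x+y$ sends the vertices of $T_2$ to $1,1,-2$, and the two endpoints of the image satisfy $2\cdot1+1\cdot(-2)=0$, a relation with unequal weights. So simplices with arbitrary weights are needed even if one cares only about $T_d$.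

\section{Simplices and a sawtooth function}\label{sec:simplex}

\subsection*{The triangle $T_2$}

Let $v_0=-(e_1+e_2)$, $v_1=e_1$, $v_2=e_2$. The dilate $\lambda T_2$ consists of the points $\sum_jc_jv_j$ with $c_j\ge0$ and $\sum_jc_j=\lambda$. Given $x=\sum_jt_jv_j$, we look for a representative of $x$ modulo $\mathbb{Z}^2$ with nonnegative coefficients of small sum. Two moves are available: we may subtract an integer from each $t_j$, and we may add the same real number $s$ to all $t_j$, because $v_0+v_1+v_2=0$. For fixed $s$ the cheapest choice of integers leaves the sum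
\[
F(s)=\{t_0+s\}+\{t_1+s\}+\{t_2+s\}.
\]
Think of $t_0,t_1,t_2$ as three points on the circle $\mathbb{R}/\mathbb{Z}$ that cut it into arcs of lengths $a,b,c\ge0$ with $a+b+c=1$; the parameter $s$ rotates them. When one of the points is rotated to $0$, the other two lie one and two arcs ahead, and $F$ is at most $2a+b$, $2b+c$, $2c+a$ in the three cases. These numbers add up to $3$, so one of them is at most $1$, and $\mathbb{Z}^2+T_2=\mathbb{R}^2$. For $(t_0,t_1,t_2)=(0,\frac13,\frac23)$ the function $F$ equals $1$ at $s=0,\frac13,\frac23$ and increases between these points, so $x=(\frac13,\frac23)$ is not covered by $\mathbb{Z}^2+\lambda T_2$ for $\lambda<1$. Thus $\mu_2(T_2)=1$; see Figure~\ref{fig:saw}.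

\begin{figure}[ht]
\centering
\begin{tikzpicture}[xscale=3.6,yscale=1.1]
\foreach \o in {0,1.5}{
  \draw[->] (\o,0)--(\o+1.1,0) node[right]{$s$};
  \draw[->] (\o,0)--(\o,2.8);
  \draw[dashed] (\o,1) node[left]{$1$}--(\o+1,1);
  \draw[dotted] (\o,1.5) node[left]{$\frac32$}--(\o+1,1.5);
  \node[below] at (\o,0){$0$}; \node[below] at (\o+1,0){$1$};}
\draw[thick] (0,1)--(0.333,2) (0.333,1)--(0.667,2) (0.667,1)--(1,2);
\draw[thick] (1.5,0.5)--(2,2) (2,1)--(2.5,2.5);
\end{tikzpicture}
\caption{The function $F(s)=\{t_0+s\}+\{t_1+s\}+\{t_2+s\}$ on $[0,1)$ for $t=(0,\frac13,\frac23)$ (left) and $t=(0,0,\frac12)$ (right). Both graphs have slope $3$ and mean value $\frac32$ (dotted). The minimum is $1$ (dashed) when the jumps are equally spaced, as on the left, and it is $\frac12$ on the right.}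
\label{fig:saw}
\end{figure}

\subsection*{General weights}

For a relation $\sum_jw_jv_j=0$ with positive integers $w_j$, the points on the circle rotate at different speeds $w_j$ and the arcs between them change. The area under the graph of $F$ is still easy to compute. Each of the $q+1$ terms has mean value $\frac12$, which alone gives only $\min F\le\frac{q+1}2$. The missing $\frac12$ comes from the teeth of the saw: $F$ rises with slope $\sum_jw_j$ and has at most $\sum_jw_j$ jumps per period, so the teeth occupy area at least $\frac12$ above the level $\min F$.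

\begin{lemma}\label{lem:saw}
Let $w_0,\dots,w_q$ be positive integers, $W=\sum_jw_j$, and $t_0,\dots,t_q\in\mathbb{R}$. Put
\[
F(s)=\sum_{j=0}^q\{t_j+w_js\},\qquad B_j=\{s\in\mathbb{R}:\ t_j+w_js\in\mathbb{Z}\}=-\frac{t_j}{w_j}+\frac1{w_j}\mathbb{Z}.
\]
Then $F$ attains its minimum on $\mathbb{R}$, and $\min F\le\frac q2$. Equality holds if and only if the sets $B_0,\dots,B_q$ are pairwise disjoint and their union is a coset of $\frac1W\mathbb{Z}$.
\end{lemma}

\begin{proof}
Since the $w_j$ are integers, $F$ and the sets $B_j$ have period $1$. Let $s_1<\dots<s_M$ be the points of $B=\bigcup_jB_j$ in $[0,1)$, put $s_{M+1}=s_1+1$ and $\delta_n=s_{n+1}-s_n$, so that $\sum_{n=1}^M\delta_n=1$. Each $B_j$ has exactly $w_j$ points in $[0,1)$. Hence $M\le W$, with equality if and only if the $B_j$ are pairwise disjoint.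

On $[s_n,s_{n+1})$ every $\lfloor t_j+w_js\rfloor$ is constant, so $F(s)=F(s_n)+W(s-s_n)$ there. Consequently $F$ attains its minimum, at one of the $s_n$. The function $s\mapsto\{t_j+w_js\}$ runs linearly through $[0,1)$ exactly $w_j$ times per unit interval, so its integral over a period is $\frac12$. Integrating $F$ over $[s_1,s_1+1)$ and using the Cauchy--Schwarz inequality $1=(\sum_n\delta_n)^2\le M\sum_n\delta_n^2$, we obtain
\begin{equation}\label{eq:area}
\frac{q+1}2=\sum_{n=1}^MF(s_n)\,\delta_n+\frac W2\sum_{n=1}^M\delta_n^2\ \ge\ \min F+\frac W{2M}\ \ge\ \min F+\frac12 .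
\end{equation}
This gives $\min F\le\frac q2$.

If $\min F=\frac q2$, both inequalities in \eqref{eq:area} are equalities. The second gives $M=W$, so the $B_j$ are pairwise disjoint. The first gives equality in the Cauchy--Schwarz inequality, so all $\delta_n$ equal $\frac1W$ and $B=s_1+\frac1W\mathbb{Z}$.

Conversely, let the $B_j$ be pairwise disjoint with union a coset of $\frac1W\mathbb{Z}$. Then $M=W$ and all $\delta_n$ equal $\frac1W$. At $s_{n+1}$ exactly one term of $F$ jumps, from the left limit $1$ to the value $0$, so $F(s_{n+1})=F(s_n)+W\delta_n-1=F(s_n)$. Thus all $F(s_n)$ equal $\min F$, and the identity in \eqref{eq:area} reads $\frac{q+1}2=\min F+\frac12$.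
\end{proof}

The next proposition says that $\min F$ is exactly the dilation factor at which a point is first covered.

\begin{proposition}\label{prop:simplex}
Let $V$ be a real vector space of dimension $q\ge1$, let $v_0,\dots,v_q$ span $V$, and let $w_0,\dots,w_q$ be positive integers with $\sum_jw_jv_j=0$. Let $S=\operatorname{conv}\{v_0,\dots,v_q\}$ and let $G$ be the group generated by the $v_j$. Let $x=\sum_jt_jv_j\in V$, let $F$ be as in Lemma~\ref{lem:saw}, and let $\lambda\ge0$. Then
\[
x\in G+\lambda S\iff\lambda\ge\min F .
\]
In particular, $V=G+\frac q2S$.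
\end{proposition}

\begin{proof}
The set $\lambda S$ consists of the points $\sum_jc_jv_j$ with $c_j\ge0$ and $\sum_jc_j=\lambda$. It contains $0$, as $\sum_j\frac{w_j}Wv_j=0$ with $W=\sum_jw_j$.

Let $\lambda\ge F(s)$ for some $s$. Since $x=\sum_j(t_j+w_js)v_j$, we have
\[
x-\sum_j\lfloor t_j+w_js\rfloor v_j=\sum_j\{t_j+w_js\}v_j\in F(s)\,S\subset\lambda S
\]
by (F1), so $x\in G+\lambda S$.

Conversely, let $x=\sum_jn_jv_j+\sum_jc_jv_j$ with $n_j\in\mathbb{Z}$, $c_j\ge0$, $\sum_jc_j=\lambda$. The linear relations among $q+1$ vectors spanning a $q$-dimensional space form a line, here the line spanned by $w=(w_0,\dots,w_q)$. So there is $s\in\mathbb{R}$ with $c_j=t_j+w_js-n_j$ for all $j$. A nonnegative number congruent to $y$ modulo $1$ is at least $\{y\}$, so $c_j\ge\{t_j+w_js\}$ and $\lambda\ge F(s)$.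

The last claim follows from $\min F\le\frac q2$.
\end{proof}

For $T_l$ the equality case of Lemma~\ref{lem:saw} produces a point that is covered as late as possible.

\begin{corollary}\label{cor:hole}
Let $l\ge1$ and $x^{(l)}=\big(\frac1{l+1},\frac2{l+1},\dots,\frac l{l+1}\big)\in\mathbb{R}^l$. Then $x^{(l)}\notin\mathbb{Z}^l+\lambda T_l$ for $0\le\lambda<\frac l2$.
\end{corollary}

\begin{proof}
Apply Proposition~\ref{prop:simplex} with $v_0=-(e_1+\dots+e_l)$, $v_j=e_j$, all $w_j=1$, $G=\mathbb{Z}^l$ and $t_j=\frac j{l+1}$ for $0\le j\le l$. The sets $B_j=-\frac j{l+1}+\mathbb{Z}$ are pairwise disjoint with union $\frac1{l+1}\mathbb{Z}$, so $\min F=\frac l2$.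
\end{proof}

\subsection*{Exact covering systems}

Rescaled by the factor $W$, the equality condition of Lemma~\ref{lem:saw} is a partition of $\mathbb{Z}$ into residue classes. To use it for the covering radius we need one more point: that some $x$ is covered last.

\begin{proof}[Proof of Theorem~\ref{thm:equality}]
The vector $w$ exists: the relations among the $v_j$ form a line, which contains the positive vector of barycentric coordinates of $0$ and also a nonzero integer vector, because $d+1$ elements of the group $\Lambda$ of rank $d$ are dependent over $\mathbb{Z}$. Proposition~\ref{prop:simplex} applies with $G=\Lambda$. For $x=\sum_jt_jv_j$ put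
\[
\rho(x)=\min\{\lambda\ge0:\ x\in\Lambda+\lambda S\}=\min F\le\tfrac d2 ,
\]
where $F$ is formed with $t_0,\dots,t_d$. The simplex $S$ contains a Euclidean ball of some radius $\eta>0$ about $0$, so $x-x'\in\frac{|x-x'|}\eta S$, and (F1) gives $\rho(x)\le\rho(x')+\frac{|x-x'|}\eta$. Thus $\rho$ is continuous. It is also $\Lambda$-periodic, so it attains a maximum on $\mathbb{R}^d$. By Proposition~\ref{prop:simplex}, $\Lambda+\mu S=\mathbb{R}^d$ if and only if $\mu\ge\rho(x)$ for all $x$. Therefore $\mu_d(S,\Lambda)=\max_x\rho(x)\le\frac d2$, and by Lemma~\ref{lem:saw} equality holds if and only if for some $t\in\mathbb{R}^{d+1}$ the sets $B_j=-\frac{t_j}{w_j}+\frac1{w_j}\mathbb{Z}$ partition a coset $s_0+\frac1W\mathbb{Z}$.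

Suppose they do. The map $s\mapsto W(s-s_0)$ sends the coset onto $\mathbb{Z}$ and $B_j$ onto $c_j+N_j\mathbb{Z}$, where $c_j=-N_jt_j-Ws_0$. Both $c_j$ and $c_j+N_j$ lie in $\mathbb{Z}$, so $c_j$ and $N_j$ are integers, and the classes $c_j+N_j\mathbb{Z}$ partition $\mathbb{Z}$. Conversely, given such a partition, put $t_j=-c_j/N_j$. Since $N_jw_j=W$, we get $B_j=\frac1W(c_j+N_j\mathbb{Z})$, and these sets partition $\frac1W\mathbb{Z}$.
\end{proof}

For $T_d$ all $N_j$ equal $d+1$, and the system consists of all classes modulo $d+1$. For the segment $[-2,1]$ with vertices $1,-2$ we have $w=(2,1)$ and $N_0=\frac32\notin\mathbb{Z}$; accordingly its covering radius is $\frac13<\frac12$.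

\section{Lattice points surrounding the origin}\label{sec:config}

A projection of a polytope with $0$ in its interior is again such a polytope, but it need not contain a full-dimensional simplex, spanned by its vertices, with $0$ in the interior. In the square $\operatorname{conv}\{\pm e_1,\pm e_2\}$, every triangle on three vertices has $0$ on an edge. What always exists is a simplex of some dimension $q\ge1$ with $0$ in its relative interior, here the segment from $-e_1$ to $e_1$. We use it to cover its span $V$ at cost $\frac q2$ and continue in the quotient by $V$, where the dimension, and with it the remaining budget, has dropped accordingly.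

\begin{proposition}\label{prop:config}
Let $\Lambda$ be a lattice in a real vector space $E$ of dimension $r\ge0$. Let $A\subset\Lambda$ be finite with $0\in\operatorname{int}\operatorname{conv}A$, and let $G$ be the group generated by $A$. Then $E=G+\frac r2\operatorname{conv}A$.
\end{proposition}

\begin{proof}
We use induction on $r$. For $r=0$ both sides are $\{0\}$. Let $r\ge1$.

\emph{A minimal positive relation.} Call a nonempty set $C\subset A\setminus\{0\}$ \emph{balanced} if $\sum_{a\in C}c_aa=0$ for some coefficients $c_a>0$. Balanced sets exist: pick $a_0\in A\setminus\{0\}$ and $\varepsilon>0$ with $-\varepsilon a_0\in\operatorname{conv}A$; writing $-\varepsilon a_0$ as a convex combination of $A$ and adding $\varepsilon a_0$ gives a nonnegative relation in which $a_0$ has a positive coefficient, and the nonzero points in its support form a balanced set. Let $C$ be an inclusion-minimal balanced set, with positive relation $c=(c_a)_{a\in C}$.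

Every linear relation $b=(b_a)_{a\in C}$ on $C$ is proportional to $c$. Otherwise $b\ne0$, and after replacing $b$ by $-b$ if necessary some $b_a$ is positive. With $\varepsilon=\min\{c_a/b_a:b_a>0\}$, the relation $c-\varepsilon b$ is nonnegative, nonzero, and vanishes at some $a\in C$, so its support is a smaller balanced set, contrary to minimality. Thus the relations on $C$ form a line, and $V=\operatorname{span}C$ has dimension $q=|C|-1$. Here $q\ge1$, since a single nonzero vector is not balanced. In a basis of $\Lambda$ the points of $C$ have integer coordinates, so the line of relations is the kernel of an integer matrix and is spanned by an integer vector. This vector is proportional to $c$, so up to sign its entries are positive integers. Proposition~\ref{prop:simplex} gives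
\begin{equation}\label{eq:V}
V=G_C+\tfrac q2\operatorname{conv}C,
\end{equation}
where $G_C\subset G$ is the group generated by $C$.

\emph{The quotient.} By (F4) the image of $\Lambda$ in $E/V$ is a lattice. It contains the image $\bar A$ of $A$, and $0\in\operatorname{int}\operatorname{conv}\bar A$ because the quotient map is open. The group generated by $\bar A$ is the image of $G$, and $\operatorname{conv}\bar A$ is the image of $\operatorname{conv}A$. Let $x\in E$. The induction hypothesis in $E/V$ gives $g\in G$ and $p\in\frac{r-q}2\operatorname{conv}A$ with $x-g-p\in V$. By \eqref{eq:V}, $x-g-p=g'+p'$ with $g'\in G$ and $p'\in\frac q2\operatorname{conv}A$. By (F1), $p+p'\in\frac r2\operatorname{conv}A$, and $x=(g+g')+(p+p')$.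
\end{proof}

The lattice $\Lambda$ enters only to make the weights integers. The interior point is what keeps the cost at $\frac12$ per dimension: for $A=\{0,1\}\subset\mathbb{Z}$ the set $\mathbb{Z}+\frac12[0,1]$ is not $\mathbb{R}$.

\section{The upper bound}\label{sec:upper}

How translations are absorbed is visible for $T=(u_1+T_1)\oplus(u_2+T_1)$ and $i=d=2$. Each coordinate of $x\in\mathbb{R}^2$ can be written $x_m=n_m+\frac12p_m$ with $n_m\in\mathbb{Z}$ and $p_m\in u_m+T_1$, since $\frac12(u_m+T_1)$ has length $1$. Then $x-(n_1,n_2)=\frac12(p_1,0)+\frac12(0,p_2)\in T$. The point is that the share of the budget given to each block is fixed in advance, so the translation $\frac12u_m$ is a known vector that can be subtracted. After a projection the images of the blocks are no longer independent. We therefore order them in a flag and give each block the share that corresponds to the new dimensions it contributes.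

\begin{proof}[Proof of Theorem~\ref{thm:upper}]
Translating $P_m$ by a lattice vector and changing $u_m$ accordingly, we may assume $0\in\operatorname{int}P_m$ for all $m$. Let $L\subset\mathbb{R}^d$ be a linear subspace of dimension $d-i$, let $\pi:\mathbb{R}^d\to E=\mathbb{R}^d/L$ be the quotient map, and $G=\pi(\mathbb{Z}^d)$. By (F3) we must show
\begin{equation}\label{eq:goal}
E=G+\tfrac i2\,\pi(K).
\end{equation}

\emph{Case 1: $G$ is discrete.} Since $G$ spans $E$, it is a lattice. Consider the flag $0=E_0\subset E_1\subset\dots\subset E_k=E$ with $E_m=\pi(\mathbb{R}^{l_1})+\dots+\pi(\mathbb{R}^{l_m})$, and put $r_m=\dim E_m/E_{m-1}\ge0$, so that $\sum_mr_m=i$. We claim that every $x\in E_m$ can be written as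
\begin{equation}\label{eq:step}
x=g_m+\tfrac{r_m}2\,p_m+x',\qquad g_m\in G,\quad p_m\in\pi(K),\quad x'\in E_{m-1}.
\end{equation}
Let $\theta:E_m\to E_m/E_{m-1}$ be the quotient map. Both $E_m$ and $E_{m-1}$ are spanned by images of unit vectors, which lie in $G$. So $G\cap E_m$ is a lattice in $E_m$, and $\theta(G\cap E_m)$ is a lattice in $E_m/E_{m-1}$ by (F4). The linear map $\theta\pi:\mathbb{R}^{l_m}\to E_m/E_{m-1}$ is surjective, hence open. Let $A$ be the image under $\theta\pi$ of the vertex set of $P_m$. Then $\operatorname{conv}A=\theta\pi(P_m)$ has $0$ in its interior, and $A\subset\theta\pi(\mathbb{Z}^{l_m})\subset\theta(G\cap E_m)$. Proposition~\ref{prop:config}, applied to the point $\theta(x)-\frac{r_m}2\theta\pi(u_m)$, gives $z\in\mathbb{Z}^{l_m}$ and $p\in P_m$ with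
\[
\theta(x)-\tfrac{r_m}2\,\theta\pi(u_m)=\theta\pi(z)+\tfrac{r_m}2\,\theta\pi(p).
\]
This is \eqref{eq:step} with $g_m=\pi(z)$ and $p_m=\pi(u_m+p)$, which lies in $\pi(K)$ because $u_m+P_m\subset K$.

Start with $x\in E=E_k$ and apply \eqref{eq:step} for $m=k,k-1,\dots,1$, each time to the remainder $x'$. Since $E_0=0$, this gives $x=\sum_mg_m+\sum_m\frac{r_m}2p_m$, which lies in $G+\frac i2\pi(K)$ by (F1).

\emph{Case 2: $G$ is not discrete.} A typical example is the line $L$ spanned by $(1,\sqrt2,0)$ in $\mathbb{R}^3$, where $\pi(x)=(x_2-\sqrt2x_1,\,x_3)$ and $G=(\mathbb{Z}+\sqrt2\,\mathbb{Z})\times\mathbb{Z}$ is dense in $\mathbb{R}\times\mathbb{Z}$. In the directions in which $G$ is dense, any positive amount of budget suffices, and modulo these directions Case~1 applies with a smaller $i$.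

By (F5), the closure of $G$ is $\overline G=U\oplus\mathbb{Z}b_1\oplus\dots\oplus\mathbb{Z}b_n$, and $U\ne0$ because $G$ is not discrete. The image of $\overline G$ in $E/U$ is generated by linearly independent vectors, so it is discrete. This has two consequences. First, $U$ is open in $\overline G$, being the preimage of the isolated point $0$; since $G$ is dense in $\overline G$, the group $G\cap U$ is dense in $U$. Second, the image of $\mathbb{Z}^d$ in $E/U=\mathbb{R}^d/\pi^{-1}(U)$ is discrete. Let $i'=\dim E/U<i$. Case~1 for the subspace $\pi^{-1}(U)$ gives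
\begin{equation}\label{eq:modU}
E=G+\tfrac{i'}2\,\pi(K)+U
\end{equation}
if $i'\ge1$, and \eqref{eq:modU} also holds if $i'=0$, because then $U=E$.

Let $x\in E$. Put $\varepsilon=\frac{i-i'}2>0$ and let $o$ be an interior point of $\pi(K)$, which exists because $K$ has nonempty interior and $\pi$ is open. By \eqref{eq:modU}, $x-\varepsilon o=g+p+y$ with $g\in G$, $p\in\frac{i'}2\pi(K)$, $y\in U$. The set $y-\varepsilon(\pi(K)-o)$ is a neighborhood of $y$, so it contains some $g'\in G\cap U$. Then $\varepsilon o+(y-g')\in\varepsilon\,\pi(K)$, and
\[
x=(g+g')+p+\big(\varepsilon o+(y-g')\big)\in G+\tfrac{i'}2\pi(K)+\varepsilon\,\pi(K)=G+\tfrac i2\pi(K).\qedhere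
\]
\end{proof}

The proof never uses $0\in K$, which is why the $u_m$ may be arbitrary. That $K$ has nonempty interior, used in Case~2, is automatic for a convex set containing all $u_m+P_m$: its affine hull contains every block $\mathbb{R}^{l_m}$, each block contains $0$, and so the affine hull is $\mathbb{R}^d$.

\section{The lower bound}\label{sec:lower}

For the lower bound one direction suffices, and we take a coordinate subspace. In the projection we place, in each block, the point of Corollary~\ref{cor:hole}. The difficulty is that a point of the dilated direct sum may now distribute the total dilation factor among the blocks in any way, so the translation of each block is not known in advance. A pigeonhole argument and the condition $0\in u_m+T_{l_m}$ resolve this.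

\begin{proof}[Proof of Theorem~\ref{thm:terminal}]
By unimodular invariance we may assume that $T$ is given by \eqref{eq:terminal}. Theorem~\ref{thm:upper} with $P_m=T_{l_m}$ and $K=T$ shows that $\frac i2T+\mathbb{Z}^d$ meets every $(d-i)$-dimensional affine subspace. Fix $0<\mu<\frac i2$. We find such a subspace that misses $\mu T+\mathbb{Z}^d$.

\emph{Projection.} Since $i\le\sum_ml_m$, there are integers $0\le j_m\le l_m$ with $\sum_mj_m=i$. Let $I=\{m:j_m\ge1\}$, and let $\pi:\mathbb{R}^d\to\mathbb{R}^i=\bigoplus_{m\in I}\mathbb{R}^{j_m}$ keep the first $j_m$ coordinates of the $m$-th block. Then $\pi(\mathbb{Z}^d)=\mathbb{Z}^i$. For $m\in I$ the vertices of $T_{l_m}$ are mapped to $e_1,\dots,e_{j_m}$, to $-(e_1+\dots+e_{j_m})$ and, if $j_m<l_m$, to $0\in T_{j_m}$; hence $\pi(T_{l_m})=T_{j_m}$. With $u_m'=\pi(u_m)$, the set $K_m=u_m'+T_{j_m}=\pi(u_m+T_{l_m})$ contains $0$. Blocks with $j_m=0$ are mapped to $\{0\}$, which is already contained in the $K_m$. So $\pi(T)=T':=\bigoplus_{m\in I}K_m$ is a terminal $i$-polytope. It suffices to find $y\in\mathbb{R}^i$ outside $\mathbb{Z}^i+\mu T'$, for then $\pi^{-1}(y)$ is a $(d-i)$-dimensional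 affine subspace that misses $\mu T+\mathbb{Z}^d$.

\emph{The uncovered point.} Divide $\mu$ among the blocks in proportion to their dimensions: for $m\in I$ put $\mu_m=\mu j_m/i$, so that $\mu_m<\frac{j_m}2$ and $\sum_{m\in I}\mu_m=\mu$. Put $y_m=x^{(j_m)}+\mu_mu_m'$ and $y=(y_m)_{m\in I}$. Since $\mu_mK_m=\mu_mu_m'+\mu_mT_{j_m}$, Corollary~\ref{cor:hole} says
\begin{equation}\label{eq:notin}
y_m\notin\mathbb{Z}^{j_m}+\mu_mK_m\qquad(m\in I).
\end{equation}
Suppose $y\in\mathbb{Z}^i+\mu T'$. By (F2) there are $\lambda_m\ge0$ with $\sum_{m\in I}\lambda_m=\mu$ and $y_m\in\mathbb{Z}^{j_m}+\lambda_mK_m$ for all $m\in I$. As $\sum_m\lambda_m=\sum_m\mu_m$, there is an $m$ with $\lambda_m\le\mu_m$. Because $0\in K_m$, (F1) gives $\lambda_mK_m\subset\mu_mK_m$, which contradicts \eqref{eq:notin}.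

So $\frac i2$ has the property that defines $\mu_i(T)$ and no smaller positive number has it.
\end{proof}

\begin{remark}
Without the condition $0\in u_m+T_{l_m}$ the lower bound fails. The convex hull of $[2,4]\times\{0\}$ and $\{0\}\times[2,4]$, two translates of $T_1$, is $K=\{x,y\ge0,\ 2\le x+y\le4\}$. Every point of $\mathbb{R}^2$ has an integer translate with $0\le x<1$ and $1\le x+y<2$, which lies in $\frac12K$. So $\mu_2(K)\le\frac12<1$.
\end{remark}

\section{A twelve-dimensional simplex that is not terminal}\label{sec:example}

Theorem~\ref{thm:equality} turns an exact covering system into a simplex with covering radius $\frac d2$, but the simplest systems give nothing new. Split $\mathbb{Z}$ into the two classes modulo $2$ and split the even class again: the system $0\bmod4$, $2\bmod4$, $1\bmod2$ has weights $(1,1,2)$ and belongs to the triangle with vertices $(-1,-2),(1,0),(0,1)$. Translated by $(0,1)$, this triangle has vertices $\pm(1,1)$ and $(0,2)$, so in the lattice basis $(1,1),(0,1)$ it is the terminal polygon $[-1,1]\oplus[0,2]$. This suggests looking for a system that does not refine the partition of $\mathbb{Z}$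 modulo any $N\ge2$. A class modulo $N_j$ lies in a class modulo $N$ only if $N$ divides $N_j$, so a system that contains the moduli $6$, $10$ and $15$ has this property. Here is one with $13$ classes:
\begin{equation}\label{eq:system}
6\bmod 15;\qquad 3,5,7,9\bmod10;\qquad 2,4\bmod6;\qquad 0,1,11,12,18,24\bmod30 .
\end{equation}
It is a partition of $\mathbb{Z}$. The class $6\bmod15$ is the union of $6$ and $21$ modulo $30$. An even integer is $2$ or $4$ modulo $6$, or else it is one of $0,6,12,18,24$ modulo $30$. An odd integer is $3,5,7$ or $9$ modulo $10$, or else it is one of $1,11,21$ modulo $30$. These alternatives exclude each other, and each class in \eqref{eq:system} is accounted for once.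

\begin{proof}[Proof of Theorem~\ref{thm:example}]
The weights $30/N_j$ of the system \eqref{eq:system} are $2$, then $3$ four times, $5$ twice and $1$ six times, with sum $W=30$. Order them as
\[
w=(w_0,w_1,\dots,w_{12})=(1,\;2,3,3,3,3,5,5,1,1,1,1,1),
\]
and let $S=\operatorname{conv}\{v_0,\dots,v_{12}\}\subset\mathbb{R}^{12}$ with $v_j=e_j$ for $1\le j\le12$ and $v_0=-(w_1,\dots,w_{12})$. Then $\sum_jw_jv_j=0$, and the linear relations among the $v_j$ are the multiples of $w$. No nonzero multiple of $w$ has coordinate sum $0$, so the $v_j$ are affinely independent and $S$ is a lattice simplex. The origin has the positive barycentric coordinates $w/30$, so it is an interior point. The vertices generate $\mathbb{Z}^{12}$ and $w$ is primitive. By Theorem~\ref{thm:equality} and \eqref{eq:system}, $\mu_{12}(S)=6$.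

\emph{Lattice points.} We show $S\cap\mathbb{Z}^{12}=\{v_0,\dots,v_{12},0\}$. Let $p=\sum_jn_jv_j\in S$ with $n=(n_0,\dots,n_{12})\in\mathbb{Z}^{13}$, and let $\beta\ge0$ be its vector of barycentric coordinates. Then $\beta-n$ is a relation, so $\beta=n+sw$, and $\sum_j\beta_j=1$ gives $30s=1-\sum_jn_j\in\mathbb{Z}$. Let $k\in\{0,\dots,29\}$ be the residue of $30s$ modulo $30$. Then $\beta_j\equiv kw_j/30\pmod1$, so $\beta_j\ge\{kw_j/30\}$ for all $j$. The six indices of weight $1$ give $6k/30\le1$, that is, $k\le5$. Then $kw_j\le25<30$ for all $j$, so $1\ge\sum_j\{kw_j/30\}=\sum_jkw_j/30=k$. If $k=0$, the $\beta_j$ are nonnegative integers with sum $1$, and $p$ is a vertex. If $k=1$, then $\beta\ge w/30$ and both vectors have sum $1$, so $\beta=w/30$ and $p=0$. In particular, $0$ is the only interior lattice point.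

\emph{Not a translate of $T_{12}$.} For $a\in\mathbb{R}^{12}$ with positive entries, the edge vectors $e_j+a$ of $\operatorname{conv}\{-a,e_1,\dots,e_{12}\}$ at $-a$ are the columns of $I+a\mathbf1^{\top}$, where $\mathbf1=(1,\dots,1)$. The rank-one matrix $a\mathbf1^{\top}$ has the single nonzero eigenvalue $\sum_ja_j$, so the determinant is $1+\sum_ja_j$. Hence $S$ has volume $30/12!$ and $T_{12}$ has volume $13/12!$. Translations and unimodular maps preserve volume.

\emph{No translate is a direct sum.} Suppose $S=o+\operatorname{conv}(K_1\cup K_2)$ with $o\in\mathbb{R}^{12}$, a splitting $\mathbb{Z}^{12}=\Lambda_1\oplus\Lambda_2$ into nonzero subgroups, $V_a=\operatorname{span}\Lambda_a$, and convex bodies $0\in K_a\subset V_a$. Then $\mathbb{R}^{12}=V_1\oplus V_2$ with both summands proper, and the $V_1$-component of a lattice vector lies in $\Lambda_1$. We first show that the center $o$ is a lattice point of $S$, and then exclude each such point.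

By (F2), every point of $S$ lies on a segment from $o+K_1$ to $o+K_2$, so every vertex lies in $o+V_1$ or in $o+V_2$. The vectors $v_j-o$ span $\mathbb{R}^{12}$, so they do not all lie in one $V_a$. Hence the sets
\[
J_a=\{j:\ v_j\ne o,\ v_j-o\in V_a\}\qquad(a=1,2)
\]
are nonempty; they are disjoint since $V_1\cap V_2=0$, and they contain every $j$ with $v_j\ne o$. Take $j\in J_1$ and $j'\in J_2$. The lattice vector $v_{j'}-v_j=(o-v_j)+(v_{j'}-o)$ has $V_1$-component $o-v_j$, so $o-v_j\in\Lambda_1$ and $o\in\mathbb{Z}^{12}$. Also $o\in S$, because $0\in K_1$. So $o$ is $0$ or a vertex.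

If $o=0$, the $V_1$-component of $\sum_jw_jv_j=0$ is the relation $\sum_{j\in J_1}w_jv_j=0$. It is nonzero and vanishes on $J_2\ne\emptyset$, so it is not a multiple of $w$, a contradiction.

If $o=v_m$, then $J_1\cup J_2=\{j:j\ne m\}$. The lattice vector $-v_m=\sum_{j\ne m}\frac{w_j}{30}(v_j-v_m)$ has $V_1$-component $\sum_{j\in J_1}\frac{w_j}{30}(v_j-v_m)$, which is therefore a lattice vector. Adding $v_m$, we obtain the lattice point
\[
p=\sum_{j\in J_1}\frac{w_j}{30}\,v_j+\Big(1-\sum_{j\in J_1}\frac{w_j}{30}\Big)v_m .
\]
Its barycentric coordinates are nonnegative, so $p\in S$. It is not a vertex, since $0<\frac{w_j}{30}<1$ for $j\in J_1$, and it is not $0$, since its coordinates vanish on $J_2$. This contradicts the list of lattice points of $S$.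

\emph{Conclusion.} Consider a $12$-dimensional polytope obtained from simplices $T_l$ by direct sums, translations and unimodular maps; terminal polytopes are among these. If no direct sum occurs in its construction, it is unimodularly equivalent to a translate of $T_{12}$. Otherwise it arises from a direct sum $K_1\oplus K_2$ with $K_a\subset\mathbb{R}^{l_a}$, $l_a\ge1$, $l_1+l_2=12$, by translations and unimodular maps, so it has the form $o+\operatorname{conv}(UK_1\cup UK_2)$ with $U\in\mathrm{GL}_{12}(\mathbb{Z})$. This is a translate of a direct sum with respect to the splitting $\mathbb{Z}^{12}=U\mathbb{Z}^{l_1}\oplus U\mathbb{Z}^{l_2}$. Both possibilities have been excluded for $S$.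
\end{proof}

\begin{thebibliography}{1}

\bibitem{FU}
\emph{Freie Universit\"at Berlin}, \texttt{https://github.com/katarinakrivokuca/katarinakrivokuca.github.io}

\end{thebibliography}
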